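\title{Torsors under the fundamental group of a hyperbolic curve and the dimensional section conjecture}

\begin{abstract}
Let $X$ be a hyperbolic curve over a field $k$ finitely generated over $\mathbb{Q}$, with a rational point $x_0$. We prove the dimensional section conjecture: the profinite group scheme $\underline{\pi}_1(X,x_0)$ has fce dimension $1$. This follows from a classification of the $\underline{\pi}_1(X,x_0)$-torsors over a finitely generated extension $L/k$: such a torsor descends to the algebraic closure of $k$ in $L$, or is cuspidal, or comes from a unique non-constant $L$-point of $X$. The proof combines theorems of Faltings and Mochizuki with a $p$-adic estimate for differential forms: if one regular form on a curve becomes highly divisible by $p$ in a tower of covers, then all of them do.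
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a field finitely generated over $\mathbb{Q}$, with a fixed algebraic closure $\bar k$. For an extension $L/k$ we fix an algebraic closure $\bar L\supset\bar k$, take the algebraic closures of subfields of $L$ inside $\bar L$, write $G_L=\operatorname{Gal}(\bar L/L)$, and denote the restriction map $G_L\to G_k$ by $g\mapsto\bar g$.

\subsection{Essential dimension of profinite torsors}

A \emph{profinite group scheme} over $k$ is a projective limit $G=\varprojlim_i G_i$ of finite \'etale group schemes over $k$. Let $L/k$ be a field extension and $T\to\operatorname{Spec}L$ a $G$-torsor. We say that $T$ is \emph{defined over} an intermediate field $k\subset F\subset L$ if it is the base change of a $G$-torsor over $F$. The \emph{essential dimension} $\operatorname{ed}_kT$ is the minimum of $\operatorname{trdeg}_kF$ over all such $F$; it counts the independent parameters needed to write $T$ down. The torsor $T$ is a tower of finite torsors $T_i=T\times^GG_i$, and its \emph{continuous essential dimension}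
\[
\operatorname{ced}_kT=\sup_i\operatorname{ed}_kT_i\ \le\ \operatorname{ed}_kT
\]
counts the parameters needed on each floor of the tower, allowing them to change from floor to floor. The \emph{fce dimension} of $G$ is
\[
\operatorname{fced}_kG=\sup\{\operatorname{ced}_kT\},
\]
where the supremum runs over all $G$-torsors $T\to\operatorname{Spec}L$ with $L$ finitely generated over $k$.

\begin{example}\label{ex:kummer}
Let $G=\widehat{\mathbb{Z}}(1)=\varprojlim_n\mu_n$. By Kummer theory a $\mu_n$-torsor over $L$ has the form $\{z^n=f\}$ with $f\in L^*$, so it is defined over $k(f)$, and $\operatorname{ced}_kT\le1$ for every $G$-torsor $T$. For $L=k(t)$ and $n\ge2$ the torsor $\{z^n=t\}$ is not defined over $k$, because it stays nontrivial over $\bar k(t)$. Hence $\operatorname{fced}_k\widehat{\mathbb{Z}}(1)=1$. A $G$-torsor over $L$ is an element $(f_n)_n$ of $\varprojlim_nL^*/L^{*n}$, and the fields $k(f_n)$ may move with $n$, as for $L=k(a,b)$ and $f_n=ab^{\lambda_n}$ with $(\lambda_n)_n\in\widehat{\mathbb{Z}}$. This is the freedom that $\operatorname{ced}$ allows.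
\end{example}

\subsection{The fundamental group scheme of a curve}

A smooth, geometrically connected curve $X$ over $k$, of genus $g$ and with $n$ geometric points at infinity, is \emph{hyperbolic} if $2-2g-n<0$. The points at infinity, that is, the points of $\bar X\setminus X$ for the smooth compactification $\bar X$, are the \emph{cusps}. Fix $x_0\in X(k)$ and write
\[
\Pi=\pi_1(X,\bar x_0),\qquad \pi=\pi_1(X_{\bar k},\bar x_0).
\]
The point $x_0$ determines a section $\sigma$ of the projection $\operatorname{pr}$ in the fundamental exact sequence $1\to\pi\to\Pi\to G_k\to1$, so that $\Pi=\pi\rtimes\sigma(G_k)$. Let $\underline{\pi}_1(X,x_0)$ be the profinite group scheme over $k$ whose underlying profinite group is $\pi$, with $G_k$ acting by conjugation through $\sigma$.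

Torsors under $\underline{\pi}_1(X,x_0)$ over $L$ correspond to continuous homomorphisms $s:G_L\to\Pi$ over $G_k$, up to conjugation by $\pi$ (Section~\ref{sec:torsors}). Two sources of them are visible. A point $x\in X(L)$ induces such a homomorphism $x_*$ by functoriality of $\pi_1$. The corresponding torsor is said to \emph{come from} $x$, and it is defined over the residue field of the image of $x$ in $X$, which has transcendence degree at most $\dim X=1$. A rational cusp gives a subgroup $\widehat{\mathbb{Z}}(1)\rtimes G_k$ of $\Pi$, its decomposition group, and homomorphisms into it behave as in Example~\ref{ex:kummer}, where $\widehat{\mathbb{Z}}(1)=\underline{\pi}_1(\mathbb{G}_m,1)$. Both kinds have $\operatorname{ced}\le1$. Torsors over a finite extension of $k$ have $\operatorname{ced}=0$, whatever their origin. So one expects the fce dimension to recover the dimension of $X$. This is the \emph{dimensional section conjecture}, posed in \cite{Topics}: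
\begin{quote}
for every hyperbolic curve $X$ over a field $k$ finitely generated over $\mathbb{Q}$ and every $x_0\in X(k)$, one has $\operatorname{fced}_k\underline{\pi}_1(X,x_0)=1$.
\end{quote}
The lower bound $\operatorname{fced}_k\underline{\pi}_1(X,x_0)\ge1$ is known, for elliptic as well as hyperbolic curves; see \cite{Topics}. The upper bound requires control of all torsors over all finitely generated fields.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $X$ be a hyperbolic curve over a field $k$ finitely generated over $\mathbb{Q}$, and let $x_0\in X(k)$. Then $\operatorname{fced}_k\underline{\pi}_1(X,x_0)=1$.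
\end{theorem}

Let $L/k$ be finitely generated and let $k'$ be the algebraic closure of $k$ in $L$, a finite extension of $k$. A homomorphism $s:G_L\to\Pi$ over $G_k$ takes values in $\pi_1(X_{k'})=\operatorname{pr}^{-1}(G_{k'})$. A point of $X(L)$ is \emph{non-constant} if it does not lie in $X(k')$, that is, if $\operatorname{Spec}L\to X$ is dominant.

\begin{theorem}\label{thm:B}
Let $X$, $k$, $x_0$ be as in Theorem~\ref{thm:A}. Let $L/k$ be finitely generated, $k'$ the algebraic closure of $k$ in $L$, and $T\to\operatorname{Spec}L$ a $\underline{\pi}_1(X,x_0)$-torsor. Exactly one of the following holds.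
\begin{enumerate}
\item[(a)] $T$ is the base change of a torsor over $k'$. Then $\operatorname{ced}_kT=0$.
\item[(b)] $X$ is affine, $T$ is not as in \textup{(a)}, and the homomorphism $s:G_L\to\pi_1(X_{k'})$ attached to $T$ has image in the decomposition group of a $k'$-rational cusp. Then $\operatorname{ced}_kT=1$.
\item[(c)] $T$ comes from a unique non-constant point of $X(L)$. Then $\operatorname{ced}_kT=1$.
\end{enumerate}
\end{theorem}

A section of $\pi_1(X_L)\to G_L$ is \emph{geometric} if it is induced by a point of $X(L)$, and \emph{cuspidal} if its image lies in the decomposition group of an $L$-rational cusp.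

\begin{corollary}\label{cor:C}
\textup{(i)} If $X$ is proper, then $\operatorname{ed}_kT\le1$ for every $\underline{\pi}_1(X,x_0)$-torsor $T$ over a finitely generated extension $L/k$.

\textup{(ii)} If for every finite extension $k''/k$ every section of $\pi_1(X_{k''})\to G_{k''}$ is geometric or cuspidal, then the same holds for $X_L$ over every finitely generated extension $L/k$.
\end{corollary}

\subsection{The method}

Replace $k$ by $k'$ and let $N=s(G_{L\bar k})\subset\pi$ be the geometric monodromy group of $T$. The three cases of Theorem~\ref{thm:B} are the cases where $N$ is trivial, a nontrivial subgroup of the inertia group of a cusp, or open in $\pi$. Once $N$ is known to be of one of these types, the descent of $T$ is immediate in the first case, follows from Kummer theory in the second, and from a theorem of Mochizuki \cite{Mochizuki} in the third (Section~\ref{sec:descent}). The substance of the paper is that no other closed subgroup $N$ occurs.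

We test $N$ against the Tate modules $T_pJ_H$ of the Jacobians of all finite \'etale covers $X_H$ of $X_{\bar k}$. If $N$ is invisible in all of them, a group-theoretic argument places it in an inertia group (Section~\ref{sec:cuspidal}). Otherwise a single nonzero class must be shown to force openness. By Faltings' theorem the maps $G_{L\bar k}\to T_pJ_H$ come from elements $\varphi_H\in\operatorname{Hom}(A,J_H)\otimes\mathbb{Z}_p$, where $A$ is one abelian variety, the Albanese variety of a model of $L$ (Section~\ref{sec:phi}). The key point is that the pull-back $\varphi_H^*$ on regular differential forms is zero or injective (Section~\ref{sec:forms}). Injectivity gives $g_H\le\dim A$, which bounds the degree of the covers whose group contains $N$, and so $N$ is open (Section~\ref{sec:open}).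

\section{Covers and cusps}\label{sec:covers}

\subsection{Covers}\label{sec:dictionary}

Let $\Phi$ be the union, inside an algebraic closure of $\bar k(X)$, of the finite extensions of $k(X)$ in which the normalization of $X$ is \'etale over $X$. It is the function field of the universal pro-cover. The choice of a place $\tilde x_0$ of $\Phi$ above $\bar x_0$ identifies $\Pi$ with $\operatorname{Gal}(\Phi/k(X))$, the subgroup $\pi$ with $\operatorname{Gal}(\Phi/\bar k(X))$, the projection $\operatorname{pr}$ with restriction to $\bar k$, and $\sigma(G_k)$ with the stabilizer of $\tilde x_0$.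

For an open subgroup $H\subset\pi$ let $X_H\to X_{\bar k}$ be the cover with function field $\Phi^H$, let $\bar X_H$ be its smooth compactification, $g_H$ its genus, $S_H$ its set of cusps, and $J_H$ the Jacobian of $\bar X_H$. For $H'\subset H$ of index $d$ the Riemann--Hurwitz formula reads
\begin{equation}\label{eq:RH}
2g_{H'}-2=d\,(2g_H-2)+\sum_{y\in S_{H'}}(e_y-1)\ \ge\ d\,(2g_H-2),
\end{equation}
where $e_y$ is the ramification index at $y$. An Abel--Jacobi map $y\mapsto\mathcal{O}(y-y_0)$ identifies $\pi_1(\bar X_H)^{\mathrm{ab}}$ with $\pi_1(J_H)=\prod_lT_lJ_H$, independently of $y_0$. This gives surjections $H\to T_pJ_H$. For $H'\subset H$ with covering map $\rho:\bar X_{H'}\to\bar X_H$, they are compatible with the homomorphism $\rho_*:J_{H'}\to J_H$ induced by push-forward of divisors.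

If $U\subset\Pi$ is open, $U\cap\pi=H$ and $\operatorname{pr}(U)=G_{k_U}$, then the normalization $X_U$ of $X$ in $\Phi^U$ is a hyperbolic curve over $k_U$ with fundamental group $U$ and $X_U\otimes_{k_U}\bar k=X_H$. In this case $J_H$ is defined over $k_U$, and conjugation by $u\in U$ on $H$ induces the Galois action of $\operatorname{pr}(u)$ on $T_pJ_H$.

By comparison with the topological fundamental group over $\mathbb{C}$, an open subgroup $H\subset\pi$ is the profinite completion of
\[
\Bigl\langle a_1,b_1,\dots,a_{g_H},b_{g_H},\ c_y\ (y\in S_H)\ \Bigm|\ \prod_i[a_i,b_i]\prod_yc_y=1\Bigr\rangle ,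
\]
the inertia subgroups of $H$ at the cusp $y$ are the conjugates of the closed subgroup generated by $c_y$, and killing all $c_y$ gives $\pi_1(\bar X_H)$. In particular $\pi$ is topologically finitely generated, and for $S_H\ne\emptyset$
\begin{equation}\label{eq:ab}
H^{\mathrm{ab}}=\widehat{\mathbb{Z}}^{\,2g_H}\oplus\Bigl(\bigoplus_{y\in S_H}\widehat{\mathbb{Z}}\,c_y\Bigr)\Big/\widehat{\mathbb{Z}}\cdot\sum_yc_y ,
\end{equation}
where the second summand is the kernel of $H^{\mathrm{ab}}\to\pi_1(\bar X_H)^{\mathrm{ab}}$.

Hyperbolicity enters the group theory through the following lemma: after a finite cover, there is enough genus and there are enough cusps.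

\begin{lemma}\label{lem:small}
\textup{(i)} The open subgroups of $\pi$ that are normal in $\Pi$ form a basis of neighborhoods of $1$ in $\pi$.

\textup{(ii)} There is such a subgroup $M_0$ with the property that every open $H\subset M_0$ has $g_H\ge2$ and, if $X$ is affine, $|S_H|\ge3$.
\end{lemma}

\begin{proof}
(i) Since $\pi$ is topologically finitely generated, it has finitely many open subgroups of index at most $d$. Their intersection is open and characteristic in $\pi$, hence normal in $\Pi$.

(ii) Both properties pass to open subgroups: $g_H\ge2$ by \eqref{eq:RH}, and $|S_H|\ge3$ because $S_{H'}\to S_H$ is onto. By (i) it suffices to find one open subgroup with both properties. If $X$ is proper, then $g\ge2$ and $\pi$ itself works. Let $X$ be affine. If $n\ge3$, put $H_1=\pi$. If $n\le2$, then $2g>2-n\ge0$, so $g\ge1$; let $H_1$ be the kernel of a surjection $\pi\to\pi_1(\bar X_{\bar k})\to\mathbb{Z}/3$, a cover that is \'etale over $\bar X_{\bar k}$ and has $3n\ge3$ cusps. In both cases $n_1=|S_{H_1}|\ge3$. Let $H_2$ be the kernel of $H_1\to H_1^{\mathrm{ab}}/5H_1^{\mathrm{ab}}$, of index $d$. By \eqref{eq:ab}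 each $c_y$ has order $5$ in this quotient, so above each cusp lie $d/5$ cusps of ramification index $5$, and \eqref{eq:RH} gives
\[
2g_{H_2}-2=d\,(2g_{H_1}-2)+\tfrac45\,d\,n_1\ \ge\ d\,\bigl(-2+\tfrac{12}5\bigr)>0.\qedhere
\]
\end{proof}

\subsection{Inertia groups}

Let $X$ be affine. A \emph{pro-cusp} is an element $\tilde x$ of $\varprojlim_MS_M$, where $M$ runs over the open subgroups of $\pi$ normal in $\Pi$; equivalently, it is a place of $\Phi$ above a cusp of $X$. The group $\Pi$ acts on pro-cusps. The stabilizers $D_{\tilde x}\subset\Pi$ and $I_{\tilde x}=D_{\tilde x}\cap\pi$ are the \emph{decomposition} and \emph{inertia} groups, and $\gamma I_{\tilde x}\gamma^{-1}=I_{\gamma\tilde x}$ for $\gamma\in\Pi$. For open $H\subset\pi$ the group $I_{\tilde x}\cap H$ is an inertia subgroup of $H$ at the image $x_H\in S_H$ of $\tilde x$. So it is procyclic, with a generator mapping to $c_{x_H}$ in $H^{\mathrm{ab}}$.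

\begin{lemma}\label{lem:inertia}
Let $X$ be affine and let $\tilde x,\tilde y$ be pro-cusps.
\begin{enumerate}
\item[(i)] $I_{\tilde x}\cong\widehat{\mathbb{Z}}$, and $I_{\tilde x}\cap H\to H^{\mathrm{ab}}$ is injective for every open $H\subset\pi$ with $|S_H|\ge2$.
\item[(ii)] If $I_{\tilde x}\cap I_{\tilde y}\ne1$, then $\tilde x=\tilde y$.
\item[(iii)] $I_{\tilde x}$ is not open in $\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $|S_H|\ge2$. If $uc_{x_H}$ with $u\in\widehat{\mathbb{Z}}$ vanishes in $H^{\mathrm{ab}}$, then it is a multiple of $\sum_yc_y$ in $\bigoplus_y\widehat{\mathbb{Z}}c_y$; it has a zero coordinate, so $u=0$. Thus the composite $\widehat{\mathbb{Z}}\to I_{\tilde x}\cap H\to H^{\mathrm{ab}}$ is injective, with first arrow onto. Hence $I_{\tilde x}\cap H\cong\widehat{\mathbb{Z}}$ injects into $H^{\mathrm{ab}}$. The procyclic group $I_{\tilde x}$ is a product of quotients of the groups $\mathbb{Z}_l$; it has the open subgroup $I_{\tilde x}\cap M_0\cong\widehat{\mathbb{Z}}$, so each factor is infinite and equals $\mathbb{Z}_l$.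

(ii) Let $1\ne a\in I_{\tilde x}\cap I_{\tilde y}$ and suppose $\tilde x\ne\tilde y$. Choose $M\subset M_0$ with $x_M\ne y_M$, and $j\ge1$ with $a^j\in M$. Then $a^j\ne1$ because $\widehat{\mathbb{Z}}$ is torsion-free, and its image in $M^{\mathrm{ab}}$ is $uc_{x_M}=wc_{y_M}$ with $u,w\ne0$. So $uc_{x_M}-wc_{y_M}$ is a multiple of $\sum_zc_z$. Since $|S_M|\ge3$ it has a zero coordinate, which forces $u=w=0$, a contradiction.

(iii) If $I_{\tilde x}$ were open, then $H=I_{\tilde x}\cap M_0$ would be open, and the surjection $H\to T_pJ_H$ would be zero because it kills inertia. But $T_pJ_H\ne0$, since $g_H\ge2$.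
\end{proof}

For $\mathbb{G}_m$, which is not hyperbolic, (ii) and (iii) fail: the inertia groups at $0$ and $\infty$ both equal $\pi$. Every torsor is then cuspidal, including those coming from non-constant points, so the analogs of (b) and (c) in Theorem~\ref{thm:B} overlap.

\section{Torsors as homomorphisms}\label{sec:torsors}

\subsection{The dictionary}

Write $\underline{\pi}_1(X,x_0)=\varprojlim_iG_i$, and let ${}^g\delta=\sigma(\bar g)\delta\sigma(\bar g)^{-1}$ for $g\in G_L$ and $\delta\in\pi$. Let $T$ be a torsor over $L$. The set $T(\bar L)=\varprojlim_iT_i(\bar L)$ is a limit of nonempty finite sets, so it contains a point $t$. Writing $g(t)=t\cdot c(g)$ defines a continuous cocycle $c:G_L\to\pi$, that is, $c(gh)=c(g)\,{}^gc(h)$. This identity says that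
\[
s:G_L\to\Pi,\qquad s(g)=c(g)\,\sigma(\bar g)
\]
is a homomorphism, and it lies over $G_k$. Replacing $t$ by $t\delta$ replaces $s$ by $\delta^{-1}s\delta$. In this way isomorphism classes of torsors over $L$, which form the set $H^1(G_L,\pi)$, correspond to continuous homomorphisms $G_L\to\Pi$ over $G_k$ up to $\pi$-conjugation, and base change from $F$ to $L$ is composition with $G_L\to G_F$.

The same holds at finite level. If $M\subset\pi$ is open and normal in $\Pi$, then $\pi/M$ is a finite \'etale group scheme, the induced torsor $T_M$ corresponds to $s_M:G_L\to\Pi/M$, and $T_M$ is defined over $F$ if and only if $s_M$ is $\pi/M$-conjugate to a composite $G_L\to G_F\to\Pi/M$ over $G_k$. The kernel $M_i$ of $\pi\to G_i(\bar k)$ is open, normal in $\pi$ and stable under $G_k$, hence normal in $\Pi$, and $T_i$ is induced from $T_{M_i}$. Therefore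
\begin{equation}\label{eq:cedM}
\operatorname{ced}_kT\le\sup_M\operatorname{ed}_kT_M .
\end{equation}

For non-constant points the homomorphism $x_*$ has a description by fields that we use in Section~\ref{sec:descent}. More generally, let $U\subset\Pi$ be open and let $L'\subset\bar L$ be a field containing $k_U$. A dominant $k_U$-morphism $\operatorname{Spec}L'\to X_U$ is a $k_U$-embedding $j:\Phi^U\to L'$. It extends to an embedding $\tilde\jmath:\Phi\to\bar L$ that is the identity on $\bar k$, and the induced homomorphism $j_*:G_{L'}\to U$ is defined by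
\begin{equation}\label{eq:jstar}
g\circ\tilde\jmath=\tilde\jmath\circ j_*(g).
\end{equation}
Any other extension is $\tilde\jmath\circ\delta$ with $\delta\in U\cap\pi$, and it replaces $j_*$ by $\delta^{-1}j_*\delta$.

\subsection{The geometric monodromy group}

Let $L/k$ be finitely generated. A torsor over $L$ that is defined over $F$ is defined over $Fk'$, which has the same transcendence degree over $k$. So $\operatorname{ed}_k=\operatorname{ed}_{k'}$ for torsors over $L$, and we may replace $k$ by $k'$, $X$ by $X_{k'}$ and $\Pi$ by $\pi_1(X_{k'})$. From now on: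
\begin{quote}
$L/k$ is finitely generated, $k$ is algebraically closed in $L$, and $s:G_L\to\Pi$ is a continuous homomorphism over $G_k$, with torsor $T$.
\end{quote}
Then $G_L\to G_k$ is onto with kernel $G_{L\bar k}$. Put
\[
\Gamma=s(G_L),\qquad N=s(G_{L\bar k})=\Gamma\cap\pi .
\]
The group $\Gamma$ normalizes $N$ and maps onto $G_k$.

\begin{lemma}\label{lem:N1}
The conditions $\operatorname{ced}_kT=0$, $N=1$, and ``$T$ is defined over $k$'' are equivalent.
\end{lemma}

\begin{proof}
If $N=1$, then $s$ factors through $G_k$, so $T$ is defined over $k$. If $T$ is defined over $k$, then $\operatorname{ced}_kT=0$. Suppose $N\ne1$, and choose $i$ such that $N\to G_i(\bar k)$ is nontrivial. The only subfield of $L$ of transcendence degree $0$ over $k$ is $k$. If $T_i$ were defined over $k$, the homomorphism $G_L\to G_i(\bar k)\rtimes G_k$ attached to it would be conjugate to one that factors through $G_k$, hence trivial on $G_{L\bar k}$. But on $G_{L\bar k}$ it is the map $G_{L\bar k}\to N\to G_i(\bar k)$. So $\operatorname{ed}_kT_i\ge1$.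
\end{proof}

For $L=k(X)$ and the generic point, $s:G_{k(X)}\to\Pi$ is onto, so $N=\pi\ne1$ and $\operatorname{ced}_kT\ge1$. This is the lower bound in Theorem~\ref{thm:A}. The upper bound rests on the following statement, proved in Sections~\ref{sec:phi}--\ref{sec:trichotomy}.

\begin{proposition}\label{prop:tri}
Exactly one of the following holds: \textup{(a)} $N=1$; \textup{(b)} $X$ is affine and $1\ne N\subset I_{\tilde x}$ for some pro-cusp $\tilde x$; \textup{(c)} $N$ is open in $\pi$.
\end{proposition}

\begin{remark}\label{rem:closed}
The arithmetic of $k$ is essential. Suppose that $k$ were algebraically closed, $g\ge1$ and $L=k(t)$. Compose the Kummer surjection $G_L\to\widehat{\mathbb{Z}}(1)$ of $t$ with a homomorphism $\widehat{\mathbb{Z}}(1)\to\pi$ that sends a generator to an element with nonzero image in $T_pJ_\pi$. Then $N$ is nontrivial and lies in no inertia group. It is not open, since a procyclic open subgroup $H\subset N\cap M_0$ cannot map onto $T_pJ_H$, which has rank at least $4$.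
\end{remark}

\section{From monodromy to homomorphisms of abelian varieties}\label{sec:phi}

Fix a prime $p$. For an abelian variety $B$ put $V_pB=T_pB\otimes\mathbb{Q}_p$. We use the following theorem of Faltings, for which see \cite{Faltings} over number fields and \cite[Ch.~VI]{FW} over finitely generated fields.

\begin{theorem}[Faltings]\label{thm:F}
Let $B,B'$ be abelian varieties over a field $F$ finitely generated over $\mathbb{Q}$. Then $V_pB$ is a semisimple $G_F$-module, and $\operatorname{Hom}_F(B,B')\otimes\mathbb{Z}_p=\operatorname{Hom}_{G_F}(T_pB,T_pB')$.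
\end{theorem}

\subsection{Adapted covers}

To apply Theorem~\ref{thm:F} to the map from $G_{L\bar k}$ to $T_pJ_H$, two things are needed: $N$ must lie in $H$ for the map to exist, and $\Gamma$ must act on $H$ for it to be Galois equivariant. Call an open subgroup $H\subset\pi$ \emph{adapted} (to $s$) if $N\subset H$ and $\Gamma$ normalizes $H$. For example, $NM$ is adapted whenever $M\subset\pi$ is open and normal in $\Pi$.

Let $H$ be adapted. The closed subgroup $U=H\Gamma$ satisfies $U\cap\pi=HN=H$ and $\operatorname{pr}(U)=G_k$, so it has finite index $[\pi:H]$ and is open in $\Pi$. By Section~\ref{sec:dictionary} it gives models of $X_H$, $\bar X_H$ and $J_H$ over $k$, which we denote by the same letters. All adapted covers are thus defined over the same field $k$, and for adapted $H'\subset H$ the map $\rho:\bar X_{H'}\to\bar X_H$ is defined over $k$ because $H'\Gamma\subset H\Gamma$. The homomorphism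
\[
a_H:G_{L\bar k}\xrightarrow{\ s\ }N\subset H\to T_pJ_H
\]
satisfies $a_H(gxg^{-1})=\bar g\,a_H(x)$ for $g\in G_L$, since $s(g)\in U$ acts on $T_pJ_H$ as $\bar g$.

\subsection{The homomorphisms $\varphi_H$}

The group $G_{L\bar k}$ is too large to be related to a single abelian variety. By Hironaka's theorem $L$ is the function field of a smooth projective variety $Y$ over $k$, geometrically connected because $k$ is algebraically closed in $L$. We show that $a_H$ factors through the finitely generated quotient $\pi_1(Y_{\bar k})$. The reason is one of weights: inertia has the weight of $\mathbb{Z}_p(1)$, and $T_pJ_H$ has half that weight.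

\begin{lemma}\label{lem:unram}
For every adapted $H$, the map $a_H$ factors through $\pi_1(Y_{\bar k})$.
\end{lemma}

\begin{proof}
By Zariski--Nagata purity, a finite cover of the smooth variety $Y_{\bar k}$ that is normal and unramified at all points of codimension one is \'etale. So it suffices to show that $a_H$ kills the inertia group $I\subset G_{L\bar k}$ of any valuation $w$ of $\bar L$ above a prime divisor $D$ of $Y_{\bar k}$.

Let $D_0\subset Y$ be the image of $D$, with function field $\kappa$, and let $Z\subset G_L$ be the decomposition group of $w$. The valuation $w$ is trivial on $\bar k$, so $\bar k$ embeds $Z$-equivariantly in the residue field of $w$. Hence the inertia subgroup of $Z$ fixes $\bar k$, lies in $G_{L\bar k}$, and equals $I$. As the residue characteristic is $0$, the map $x\mapsto\bigl(x(t^{1/m})/t^{1/m}\bigr)_m$, for a uniformizer $t$ along $D_0$, is an isomorphism $I\cong\widehat{\mathbb{Z}}(1)$ under which conjugation by $z\in Z$ is the cyclotomic character $\chi(\bar z)$. Moreover $Z\to G_\kappa$ is onto, so the image of $Z$ in $G_k$ is $G_{k_2}$, where $k_2$ is the algebraic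 closure of $k$ in $\kappa$, a finite extension of $k$. Let $x$ generate $I$ and put $\alpha=a_H(x)$. Equivariance gives $\gamma\alpha=\chi_p(\gamma)\alpha$ for all $\gamma\in G_{k_2}$, where $\chi_p$ is the $p$-adic component of $\chi$.

Extend $J_H$ to an abelian scheme over a regular finitely generated $\mathbb{Z}[1/p]$-algebra $S$ with fraction field $k_2$. The action of $G_{k_2}$ on $T_pJ_H$ and the character $\chi_p$ factor through $\pi_1(\operatorname{Spec}S)$. Let $\gamma$ be a Frobenius element at a closed point with residue field $\mathbb{F}_q$. By the Weil bounds its eigenvalues on $V_pJ_H$ are algebraic numbers of complex absolute value $q^{1/2}$, while $\chi_p(\gamma)=q$. Hence $\alpha=0$.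
\end{proof}

Let $A$ be the Albanese variety of $Y$ over $k$, the dual of $\operatorname{Pic}^0_{Y/k}$. The Kummer sequence and the finite generation of the N\'eron--Severi group give
\[
\operatorname{Hom}\bigl(\pi_1(Y_{\bar k}),\mathbb{Z}_p(1)\bigr)=H^1(Y_{\bar k},\mathbb{Z}_p(1))=T_p\operatorname{Pic}^0_{Y/k}.
\]
Dualizing by the Weil pairing identifies $T_pA$, as a $G_k$-module, with the quotient of $\pi_1(Y_{\bar k})^{\mathrm{ab}}\otimes\mathbb{Z}_p$ by its torsion. Since $T_pJ_H$ is abelian, pro-$p$ and torsion-free, $a_H$ factors through a $G_k$-equivariant map $T_pA\to T_pJ_H$. Theorem~\ref{thm:F} now gives the following.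

\begin{proposition}\label{prop:phi}
For every adapted $H$ there is a unique $\varphi_H\in\operatorname{Hom}_k(A,J_H)\otimes\mathbb{Z}_p$ inducing $a_H$. It satisfies $\varphi_H(T_pA)=\operatorname{im}(N\to T_pJ_H)$, and $\rho_*\varphi_{H'}=\varphi_H$ for adapted $H'\subset H$ with covering map $\rho$.
\end{proposition}

The variety $A$ depends only on $Y$, not on $H$. So one fixed abelian variety maps compatibly, with $\mathbb{Z}_p$-coefficients, to the Jacobians of all adapted covers.

\subsection{Action on differential forms}\label{sec:action}

We pass from Tate modules to differential forms, because on a curve any two forms can be divided by one another. Let $\tau:k\to\bar{\mathbb{Q}}_p$ be a field embedding, and for a smooth proper $k$-variety $Z$ put $\Omega(Z)_\tau=H^0(Z,\Omega^1)\otimes_{k,\tau}\bar{\mathbb{Q}}_p$. For abelian varieties $B,B'$ over $k$, the map $f\mapsto f^*$ on invariant forms is additive in $f\in\operatorname{Hom}_k(B,B')$. Hence $\theta=\sum c_if_i\in\operatorname{Hom}_k(B,B')\otimes\mathbb{Q}_p$ defines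
\[
\theta^*=\sum c_if_i^*:\Omega(B')_\tau\to\Omega(B)_\tau ,
\]
and $(\theta'\theta)^*=\theta^*\theta'^*$. Pull-back along an Abel--Jacobi map identifies $\Omega(J_H)_\tau$ with $\Omega(\bar X_H)_\tau$; it does not depend on the base point, so it is defined over $k$. Under this identification $(\rho_*)^*=\rho^*$, and Proposition~\ref{prop:phi} gives
\begin{equation}\label{eq:compat}
\varphi_{H'}^*\,\rho^*=\varphi_H^*\qquad(H'\subset H\text{ adapted}).
\end{equation}

A nonzero $\theta$ can have $\theta^*=0$, because the coefficients $c_i$ and the field $k$ meet only through $\tau$. For example, let $k=\mathbb{Q}(i)$, $p=5$, let $E$ be the curve $y^2=x^3-x$ with the automorphism $[i](x,y)=(-x,iy)$, and let $c\in\mathbb{Z}_5$ satisfy $c^2=-1$. Then $[i]^*(dx/y)=i\,dx/y$, so $\theta=[i]-c\ne0$ acts on $\Omega(E)_\tau$ as $\tau(i)-c$, which vanishes for one embedding $\tau$ and not for the other. The Hodge decomposition shows that a good embedding always exists.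

\begin{lemma}\label{lem:tau}
If $0\ne\theta\in\operatorname{Hom}_k(B,B')\otimes\mathbb{Z}_p$, then $\theta^*:\Omega(B')_\tau\to\Omega(B)_\tau$ is nonzero for some embedding $\tau:k\to\bar{\mathbb{Q}}_p$.
\end{lemma}

\begin{proof}
Choose an embedding $\lambda:k\to\mathbb{C}$ and a field isomorphism $\iota:\bar{\mathbb{Q}}_p\to\mathbb{C}$, and write $\theta=\sum c_if_i$ with $c_i\in\mathbb{Z}_p$. By Theorem~\ref{thm:F}, $\theta$ is nonzero on $T_pB=H_1(B(\mathbb{C}),\mathbb{Z})\otimes\mathbb{Z}_p$; that is, $\sum c_iH_1(f_i)\ne0$, where the $H_1(f_i)$ are integer matrices. Since $\iota$ is injective, $\sum\iota(c_i)f_i^*\ne0$ as a map $H^1(B'(\mathbb{C}),\mathbb{C})\to H^1(B(\mathbb{C}),\mathbb{C})$. This map preserves $H^{1,0}$ and $H^{0,1}=\overline{H^{1,0}}$, and for $\omega\in H^{1,0}$ we have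
\[
\sum\iota(c_i)f_i^*\bar\omega=\overline{\sum\overline{\iota(c_i)}\,f_i^*\omega}.
\]
So for $\iota'=\iota$ or for $\iota'=\bar\iota$, the composite of $\iota$ with complex conjugation, the map $\sum\iota'(c_i)f_i^*$ is nonzero on $H^{1,0}=H^0(B',\Omega^1)\otimes_{k,\lambda}\mathbb{C}$. Transporting scalars by $\iota'^{-1}$ shows that $\sum c_if_i^*\ne0$ on $\Omega(B')_\tau$ for $\tau=\iota'^{-1}\lambda$.
\end{proof}

\section{The pull-back on forms is zero or injective}\label{sec:forms}

\begin{proposition}\label{prop:key}
Let $H$ be adapted and $\tau:k\to\bar{\mathbb{Q}}_p$ an embedding. Then $\varphi_H^*:\Omega(\bar X_H)_\tau\to\Omega(A)_\tau$ is either zero or injective.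
\end{proposition}

An arbitrary homomorphism $A\to J_H$ has no such property: the inclusion of a proper nonzero abelian subvariety of $J_H$ is a counterexample. What distinguishes $\varphi_H$ is that it lifts to the Jacobian of every adapted cover. We shall construct adapted covers on which a form killed by $\varphi_H^*$ becomes divisible by $p^n$, show that all forms then become highly divisible, and push this divisibility to the fixed variety $A$. To speak of divisibility we need integral structures on spaces of forms that are respected by homomorphisms and can be computed on the curve.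

\subsection{Integral differential forms}\label{sec:lattices}

Let $v$ be the valuation of $\bar{\mathbb{Q}}_p$ with $v(p)=1$, and let $K/\mathbb{Q}_p$ be finite with ring of integers $O_K$. The \emph{N\'eron model} of an abelian variety $B$ over $K$ is the smooth separated $O_K$-group scheme $\mathcal{B}$ of finite type with generic fiber $B$ such that every $K$-morphism $\mathcal{Z}_K\to B$, with $\mathcal{Z}$ smooth over $O_K$, extends uniquely to $\mathcal{Z}\to\mathcal{B}$. Let $\Lambda(B/O_K)\subset H^0(B,\Omega^1)$ be the lattice of invariant differentials of $\mathcal{B}$. It is the dual of the Lie algebra of $\mathcal{B}$ and depends only on the identity component $\mathcal{B}^0$. One says that $B$ has \emph{semistable reduction} if the special fiber of $\mathcal{B}^0$ is an extension of an abelian variety by a torus. A \emph{semistable model} of a smooth projective geometrically connected curve $C$ over $K$ is a proper flat $O_K$-scheme $\mathcal{C}$ with generic fiber $C$ whose geometric special fiber is a reduced connected curve with only ordinary double points. By the semistable reduction theorems,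 both exist after a finite extension of $K$. We use five facts.

\medskip\noindent
\textbf{(L1)} \emph{If $\theta\in\operatorname{Hom}_K(B,B')\otimes\mathbb{Z}_p$, then $\theta^*\Lambda(B'/O_K)\subset\Lambda(B/O_K)$.} Homomorphisms extend to N\'eron models, and $\mathbb{Z}_p\subset O_K$.

\medskip\noindent
\textbf{(L2)} \emph{If $B$ has semistable reduction over $K$ and $K'/K$ is finite, then $\Lambda(B/O_{K'})=\Lambda(B/O_K)\otimes O_{K'}$.} A smooth separated group scheme model of $B$ with semiabelian reduction has the same identity component as the N\'eron model \cite[7.4/3]{BLR}; apply this to $\mathcal{B}^0\otimes O_{K'}$.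

\medskip\noindent
\textbf{(L3)} \emph{If $\mathcal{C}$ is a semistable model of $C$ and $J_C$ is the Jacobian, then $\Lambda(J_C/O_K)=H^0(\mathcal{C},\omega_{\mathcal{C}/O_K})$ inside $H^0(C,\Omega^1)$}, where $\omega_{\mathcal{C}/O_K}$ is the relative dualizing sheaf. Indeed $\operatorname{Pic}^0_{\mathcal{C}/O_K}$ is semiabelian \cite[9.4/1]{BLR}, hence is the identity component of the N\'eron model of $J_C$ \cite[7.4/3]{BLR}. Its Lie algebra is $H^1(\mathcal{C},\mathcal{O})$ \cite[8.4/1]{BLR}, which is free because the fibers are geometrically connected and reduced, and its dual is $H^0(\mathcal{C},\omega_{\mathcal{C}/O_K})$ by Grothendieck duality, compatibly with Serre duality on $C$. It remains to compare Serre duality with the identification by Abel--Jacobi maps. The differential at $x$ of $y\mapsto\mathcal{O}(y-y_0)$ is the connecting map $T_xC=\mathcal{O}(x)|_x\to H^1(C,\mathcal{O})$. It sends $\partial_t$, for a local parameter $t$, to the class of the principal part $1/t$, whose Serre pairing with $\omega$ is $\operatorname{Res}_x(\omega/t)=\omega(\partial_t)(x)$ up to sign. So the two identifications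 agree up to sign, which does not affect lattices.

\medskip
Let $\xi$ be a generic point of the special fiber of $\mathcal{C}$. As the special fiber is reduced with finitely many singular points, $\mathcal{C}$ is smooth over $O_K$ at $\xi$; the ring $\mathcal{O}_{\mathcal{C},\xi}$ is a discrete valuation ring whose maximal ideal is generated by a uniformizer of $O_K$; and $\omega_{\mathcal{C}/O_K,\xi}=\Omega^1_{\mathcal{C}/O_K,\xi}$ is free of rank one. Let $v_\xi$ be the corresponding valuation of $K(C)$, normalized to extend $v$. For a rational $1$-form $\omega$ put $v_\xi(\omega)=v_\xi(\omega/\omega_0)$, with $\omega_0$ a generator of $\Omega^1_{\mathcal{C}/O_K,\xi}$.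

\medskip\noindent
\textbf{(L4)} \emph{For $\omega\in H^0(C,\Omega^1)$ and $r\in\mathbb{Z}$: $\omega\in p^rH^0(\mathcal{C},\omega_{\mathcal{C}/O_K})$ if and only if $v_\xi(\omega)\ge r$ for all $\xi$.} The scheme $\mathcal{C}$ is normal and $\omega_{\mathcal{C}/O_K}$ is invertible, so a rational section is regular as soon as it is regular at the points of codimension one. These are the closed points of $C$ and the points $\xi$.

\medskip\noindent
\textbf{(L5)} \emph{For $h\in K(C)^*$ one has $v_\xi(dh/h)\ge0$.} Write $h=au$ with $a\in K^*$ and $u\in\mathcal{O}_{\mathcal{C},\xi}^*$; then $dh/h=du/u\in\Omega^1_{\mathcal{C}/O_K,\xi}$.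

\subsection{A curve of genus two}\label{sec:example}

The proposition first has content in genus two, when the Jacobian splits. Let $p\ge5$, let $C$ be the smooth projective curve $y^2=x^6+1$ over $\mathbb{Q}_p$, with basis of regular forms
\[
\omega_1=\frac{dx}{y},\qquad\omega_2=\frac{x\,dx}{y},
\]
and let $E$ be the elliptic curve $w^2=u^3+1$. It has good reduction, and $\omega_E=du/w$ generates its lattice. The map $\alpha:C\to E$, $(x,y)\mapsto(x^2,y)$, has degree $2$, and $\alpha^*\omega_E=2\omega_2$. Let $\rho_n:C_n\to C$ be the pull-back of $[p^n]:E\to E$ along $\alpha$, with projection $\alpha_n:C_n\to E$. The curve $C_n$ is geometrically connected, because $\alpha_*\alpha^*=2$ makes $\alpha_*:T_pJ_C\to T_pE$ onto. Take a semistable model of $C_n$ over a finite extension $K_n$, and let $\xi$ be a generic point of its special fiber. We have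
\[
2\rho_n^*\omega_2=\alpha_n^*[p^n]^*\omega_E=p^n\alpha_n^*\omega_E ,
\]
and $\alpha_n^*\omega_E$ is integral by (L1)--(L3). So $v_\xi(\omega_2)\ge n$, where pull-backs to $C_n$ keep their names.

The cover was built from $\omega_2$ alone, yet $\omega_1$ becomes divisible too. If $v_\xi(x)\le n/2$, then $v_\xi(\omega_1)=v_\xi(\omega_2)-v_\xi(x)\ge n/2$. If $v_\xi(x)>n/2$, then $y^2=1+x^6$ is a unit at $\xi$, and $v_\xi(\omega_1)=v_\xi(dx)\ge v_\xi(x)>n/2$ by (L5). In words: away from the zeros of $x=\omega_2/\omega_1$ the two forms have comparable size, and on a component where $x$ is very small its differential is very small as well. By (L3) and (L4), $\rho_n^*\omega_1\in p^{\lfloor n/2\rfloor}\Lambda(J_{C_n}/O_{K_n})$.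

Now let $B$ have semistable reduction, and let $\theta\in\operatorname{Hom}(B,J_C)\otimes\mathbb{Z}_p$ factor as $\rho_{n*}\theta_n$ with $\theta_n\in\operatorname{Hom}(B,J_{C_n})\otimes\mathbb{Z}_p$ for every $n$. By (L1) and (L2), $\theta^*\omega_1=\theta_n^*\rho_n^*\omega_1$ is divisible by $p^{\lfloor n/2\rfloor}$ in a lattice that does not depend on $n$, so $\theta^*\omega_1=0$. Such factorizations are what Proposition~\ref{prop:phi} provides when $\alpha_*$ kills the image of $N$, for then the covers $C_n$ are adapted. Dimension one is essential: on $E\times E$ the cover $[p^n]\times\mathrm{id}$ multiplies the form of the first factor by $p^n$ and fixes the form of the second.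

\subsection{Divisibility spreads from one form to all forms}

In general $\omega_2/\omega_1$ may have multiple zeros and no explicit equation is available. An integrality argument replaces the observation that $y$ is a unit when $x$ is small.

\begin{lemma}\label{lem:spread}
Let $C$ be a smooth projective geometrically connected curve over a finite extension $K/\mathbb{Q}_p$, and let $\omega_1,\omega_2\in H^0(C,\Omega^1)$ be nonzero. There are constants $m\ge1$ and $B,b\ge0$ with the following property. Let $K'/K$ be finite, $\rho:C'\to C_{K'}$ a finite morphism from a smooth projective geometrically connected curve, $\mathcal{C}'$ a semistable model of $C'$ over $O_{K'}$, and $\xi$ a generic point of its special fiber. If $r=v_\xi(\rho^*\omega_2)\ge2B$, then $v_\xi(\rho^*\omega_1)\ge(r/2-b)/m$.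
\end{lemma}

\begin{proof}
Let $h=\omega_2/\omega_1\in K(C)^*$, and omit $\rho^*$ from the notation. If $h\in K^*$, then $v_\xi(\omega_1)=r-v(h)$, and $m=1$, $B=0$, $b=\max(0,v(h))$ work. Let $h\notin K$. Then $h$ is transcendental over $K$ and $dh\ne0$. Put $\psi=\omega_2/dh\in K(C)^*$, so that $\omega_1=\psi\cdot dh/h$. By (L5),
\begin{equation}\label{eq:psi}
v_\xi(\omega_1)\ge v_\xi(\psi).
\end{equation}
It remains to show that $\psi$ is small where $h$ is small, uniformly in the valuation.

Let $Q$ be a zero of $h$, of order $m_Q$. In characteristic $0$ we have $\operatorname{ord}_Q(dh)=m_Q-1$, and $\operatorname{ord}_Q\omega_2=m_Q+\operatorname{ord}_Q\omega_1\ge m_Q$ because $\omega_1$ is regular. So $\operatorname{ord}_Q\psi\ge1$. Let $m=\max_Qm_Q$ and $f=\psi^m/h$. Then $f$ is regular at all zeros of $h$. The functions with this property form the integral closure of the local ring $K[h]_{(h)}$ in $K(C)$, so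
\[
f^d+\alpha_1f^{d-1}+\dots+\alpha_d=0,\qquad\alpha_i=P_i(h)/Q_i(h),
\]
with polynomials $P_i,Q_i$ over $K$ and $Q_i(0)=1$. Choose $B\ge0$ with $B+v(q)>0$ for all coefficients $q$ of the $Q_i$, and $b\ge0$ with $v(q)\ge-b$ for all coefficients $q$ of the $P_i$. Let $w$ be a valuation of $K(C)$ extending $v$ with $w(h)\ge B$. The non-constant terms of $Q_i(h)$ have positive valuation, so $w(Q_i(h))=0$; and $w(P_i(h))\ge-b$ since $w(h)\ge0$. Thus $w(\alpha_i)\ge-b$. If $w(f)<-b\le0$, then $w(\alpha_i)>w(f)\ge i\,w(f)$ for all $i\ge1$, so $w(\alpha_if^{d-i})>w(f^d)$ for all $i\ge1$, and the sum could not vanish. Hence $w(f)\ge-b$, that is,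
\begin{equation}\label{eq:hpsi}
w(h)\ge B\ \Longrightarrow\ w(\psi)\ge(w(h)-b)/m .
\end{equation}

Let $r\ge2B$. If $v_\xi(h)\le r/2$, then $v_\xi(\omega_1)=r-v_\xi(h)\ge r/2\ge(r/2-b)/m$. If $v_\xi(h)>r/2\ge B$, then \eqref{eq:psi} and \eqref{eq:hpsi}, for the restriction of $v_\xi$ to $K(C)$, give $v_\xi(\omega_1)\ge(r/2-b)/m$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:key}}

We may assume $g_H\ge1$. Put $J=J_H$ and $R=\operatorname{im}(N\to T_pJ)=\varphi_H(T_pA)$.

\medskip\noindent
\emph{Step 1: the covers.} We want covers that imitate multiplication by $p^n$ in the directions transverse to $R$ and are adapted. Let $H_n\subset H$ be the preimage of $R+p^nT_pJ$. It is open and contains $N$. It is normalized by $\Gamma$, which normalizes $H$ and $N$ and therefore preserves $R$. So $H_n$ is adapted. Let $\rho_n:\bar X_{H_n}\to\bar X_H$ be the covering map and $J_n=J_{H_n}$. The image of $\rho_{n*}:T_pJ_n\to T_pJ$ is the image of $H_n$, namely $R+p^nT_pJ$.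

\medskip\noindent
\emph{Step 2: forms in the kernel become divisible.} In Section~\ref{sec:example} the map $\alpha$ projected the Jacobian away from $R$; in general Theorem~\ref{thm:F} supplies the projection. By semisimplicity of $V_pJ$ there is a $G_k$-equivariant projector $e$ of $V_pJ$ onto $R\otimes\mathbb{Q}_p$, and by semisimplicity of $V_pA$ the surjection $\varphi_H:V_pA\to R\otimes\mathbb{Q}_p$ has a $G_k$-equivariant section. Let $\beta$ be the composite of $e$ with this section. Then $e\in\operatorname{End}_k(J)\otimes\mathbb{Q}_p$, $\beta\in\operatorname{Hom}_k(J,A)\otimes\mathbb{Q}_p$, and $e=\varphi_H\beta$, so $e^*=\beta^*\varphi_H^*$. Choose an integer $c\ge0$ with $\varepsilon=p^c(1-e)\in\operatorname{End}_k(J)\otimes\mathbb{Z}_p$. Since $\varepsilon R=0$, the map $\varepsilon\rho_{n*}$ sends $T_pJ_n$ into $p^nT_pJ$. By Theorem~\ref{thm:F}, $\varepsilon\rho_{n*}=p^n\gamma_n$ with $\gamma_n\in\operatorname{Hom}_k(J_n,J)\otimes\mathbb{Z}_p$. If $\varphi_H^*\omega=0$, then $e^*\omega=0$, so $\varepsilon^*\omega=p^c\omega$, and $p^c\rho_n^*\omega=(\varepsilon\rho_{n*})^*\omega=p^n\gamma_n^*\omega$.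 Thus
\begin{equation}\label{eq:div}
\varphi_H^*\omega=0\ \Longrightarrow\ \rho_n^*\omega=p^{\,n-c}\,\gamma_n^*\omega\quad\text{for all }n,
\end{equation}
with $c$ independent of $n$.

\medskip\noindent
\emph{Step 3: all forms become divisible.} The field $k$ has finitely many generators and their images under $\tau$ are algebraic over $\mathbb{Q}_p$, so $\tau(k)$ lies in a finite extension $K/\mathbb{Q}_p$. Enlarge $K$ so that $J$ and $A$ have semistable reduction over $K$. Let $K_n/K$ be finite, with ring of integers $O_n$, such that $\bar X_{H_n}$ has a semistable model $\mathcal{X}_n$ over $O_n$.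

Suppose that $\varphi_H^*$ is not injective. It is defined over $K$, so there is $0\ne\omega_2\in H^0(\bar X_{H,K},\Omega^1)$ with $\varphi_H^*\omega_2=0$, and after scaling $\omega_2\in\Lambda(J/O_K)$. By (L2), (L1) and (L3), $\gamma_n^*\omega_2\in\Lambda(J_n/O_n)=H^0(\mathcal{X}_n,\omega_{\mathcal{X}_n/O_n})$. So \eqref{eq:div} and (L4) give $v_\xi(\rho_n^*\omega_2)\ge n-c$ for all $n$ and all generic points $\xi$ of the special fiber of $\mathcal{X}_n$. Let $0\ne\omega_1\in H^0(\bar X_{H,K},\Omega^1)$ be arbitrary, and let $m,B,b$ be the constants of Lemma~\ref{lem:spread}, which do not depend on $n$. For $n\ge c+2B$ we get $v_\xi(\rho_n^*\omega_1)\ge r_n$ for all $\xi$, where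
\[
r_n=\Bigl\lfloor\frac{(n-c)/2-b}{m}\Bigr\rfloor\to\infty .
\]
By (L4) and (L3), $\rho_n^*\omega_1\in p^{r_n}\Lambda(J_n/O_n)$.

\medskip\noindent
\emph{Step 4: descent to $A$.} Since $H_n$ is adapted, $\varphi_{H_n}$ exists and has coefficients in $\mathbb{Z}_p$. By \eqref{eq:compat}, (L1) and (L2),
\[
\varphi_H^*\omega_1=\varphi_{H_n}^*(\rho_n^*\omega_1)\in p^{r_n}\Lambda(A/O_n)=p^{r_n}\bigl(\Lambda(A/O_K)\otimes O_n\bigr)
\]
for all large $n$. The coordinates of the fixed vector $\varphi_H^*\omega_1$ in an $O_K$-basis of $\Lambda(A/O_K)$ thus have valuation at least $r_n$ for all large $n$, so they vanish. Hence $\varphi_H^*\omega_1=0$ for every $\omega_1$, and $\varphi_H^*=0$. \qed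

\section{The three types of monodromy group}\label{sec:trichotomy}

\subsection{Nonzero homology classes force openness}\label{sec:open}

\begin{proposition}\label{prop:open}
If for some prime $p$ and some open $H\subset\pi$ the image of $N\cap H$ in $T_pJ_H$ is nonzero, then $N$ is open in $\pi$.
\end{proposition}

\begin{proof}
The subgroup $H$ need not be adapted and may have small genus, so we first pass to a finite extension of $L$. By Lemma~\ref{lem:small} there is an open $H_0\subset H$, normal in $\Pi$, with $g_{H_0}\ge2$. The subgroup $H_0\sigma(G_k)$ is open in $\Pi$ and meets $\pi$ in $H_0$. Let $L_1/L$ be the finite extension with $G_{L_1}=s^{-1}(H_0\sigma(G_k))$, and let $k_1$ be the algebraic closure of $k$ in $L_1$. The data $k_1$, $L_1$, $X_{k_1}$, $s|_{G_{L_1}}$ satisfy the standing assumptions of Section~\ref{sec:torsors}, with the same group $\pi$ and with monodromy group $N_1=s(G_{L_1})\cap\pi=N\cap H_0$. We apply Sections~\ref{sec:phi} and~\ref{sec:forms} to these data, for which $H_0$ is adapted.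

The group $N_1$ has finite index in $N\cap H$. If its image in $T_pJ_H$ were zero, the image of $N\cap H$ would be finite, hence zero as $T_pJ_H$ is torsion-free. So $N_1$ has nonzero image in $T_pJ_H$, and therefore in $T_pJ_{H_0}$, through which $H_0\to T_pJ_H$ factors. Thus $\varphi_{H_0}\ne0$, and Lemma~\ref{lem:tau} gives $\tau$ with $\varphi_{H_0}^*\ne0$ on $\Omega(\bar X_{H_0})_\tau$.

Let $M\subset H_0$ be open and normal in $\Pi$. Then $H'=N_1M\subset H_0$ is adapted, and $\varphi_{H'}^*\rho^*=\varphi_{H_0}^*\ne0$ by \eqref{eq:compat}. By Proposition~\ref{prop:key}, $\varphi_{H'}^*$ is injective, so $g_{H'}\le\dim A$. By \eqref{eq:RH},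
\[
[H_0:N_1M]\,(g_{H_0}-1)\le g_{H'}-1\le\dim A-1 .
\]
As $g_{H_0}\ge2$, the indices $[H_0:N_1M]$ are bounded. Choose $M$ for which the index is maximal; then $N_1M'=N_1M$ for all $M'\subset M$. Since $N_1$ is closed, $N_1=\bigcap_{M'}N_1M'=N_1M$ is open, and so is $N\supset N_1$.
\end{proof}

\subsection{Zero homology classes force cuspidality}\label{sec:cuspidal}

Call an element of a profinite group a \emph{pro-$l$ element} if it generates a pro-$l$ group topologically. A procyclic group is the product of its pro-$l$ parts, so a profinite group with no nontrivial pro-$l$ element, for any prime $l$, is trivial.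

\begin{proposition}\label{prop:cusp}
Assume that $N\cap H\to T_lJ_H$ is zero for all open $H\subset\pi$ and all primes $l$. Then $N=1$, or $X$ is affine and $N\subset I_{\tilde x}$ for some pro-cusp $\tilde x$.
\end{proposition}

\begin{proof}
We first place single elements in inertia groups, and then show that one inertia group serves for all of $N$.

\medskip\noindent
\emph{Claim: every nontrivial pro-$l$ element $\gamma\in N$ fixes a pro-cusp; in particular there is no such element if $X$ is proper.} Suppose that $\gamma$ fixes no pro-cusp. A projective limit of nonempty finite sets is nonempty, so there is $M\subset\pi$, open and normal in $\Pi$, such that $\gamma$ fixes no element of $S_M$. This persists when $M$ shrinks, so we may assume $\gamma\notin M$. Let $C$ be the closed subgroup generated by $\gamma$, and $H=CM$. Then $X_M\to X_H$ is Galois with group $Q=C/(C\cap M)$, a nontrivial cyclic $l$-group generated by the image of $\gamma$. The stabilizer in $Q$ of a cusp of $\bar X_M$ is a proper subgroup, so it lies in the unique subgroup $Q'$ of index $l$. Hence the character $H\to Q/Q'\cong\mathbb{Z}/l$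 kills all inertia groups of $H$, factors through $\pi_1(\bar X_H)$, and so through $T_lJ_H$. It is nonzero on $\gamma\in N\cap H$, against the hypothesis. This proves the claim.

\medskip
If $X$ is proper, the claim gives $N=1$. Let $X$ be affine and $N\ne1$. Let $M_0$ be as in Lemma~\ref{lem:small} and $N_0=N\cap M_0$, a normal subgroup of $N$. A nontrivial pro-$l$ element of $N_0$ lies in some $I_{\tilde y}\cap M_0$ by the claim, so it has nonzero image in $M_0^{\mathrm{ab}}$ by Lemma~\ref{lem:inertia}(i). Therefore the kernel of $N_0\to M_0^{\mathrm{ab}}$ is trivial, and $N_0$ is abelian. Take a nontrivial pro-$l$ element $\gamma\in N$, with $\gamma\in I_{\tilde x}$ by the claim. Some power $a=\gamma^j$, $j\ge1$, lies in $N_0$, and $a\ne1$ because $I_{\tilde x}$ is torsion-free. For $b\in N_0$ we have $a=bab^{-1}\in I_{\tilde x}\cap I_{b\tilde x}$, so $b\tilde x=\tilde x$ by Lemma~\ref{lem:inertia}(ii). Thus $1\ne N_0\subset I_{\tilde x}$. For $b\in N$ we have $N_0=bN_0b^{-1}\subset I_{\tilde x}\cap I_{b\tilde x}$, so $b\tilde x=\tilde x$ by the same lemma. Hence $N\subset I_{\tilde x}$.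
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tri}]
The hypotheses of Propositions~\ref{prop:open} and~\ref{prop:cusp} are complementary, so one of (a), (b), (c) holds. Cases (a) and (b) exclude each other by definition, (a) and (c) because $\pi$ is infinite, and (b) and (c) by Lemma~\ref{lem:inertia}(iii).
\end{proof}

\section{Descent of the torsor}\label{sec:descent}

\subsection{Open homomorphisms come from points}

For a geometrically connected $V$ over a field $K$ let $\Pi_V^{(p)}$ be the quotient of $\pi_1(V)$ by the kernel of the map from $\pi_1(V_{\bar K})$ to its maximal pro-$p$ quotient. The image of $\pi_1(V_{\bar K})$ in $\Pi_V^{(p)}$ is its \emph{geometric part}.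

\begin{theorem}[Mochizuki {\cite[Theorem~A]{Mochizuki}}]\label{thm:M}
Let $K$ be a sub-$p$-adic field, $V$ a smooth pro-variety over $K$ and $Y$ a hyperbolic curve over $K$. Then dominant $K$-morphisms $V\to Y$ correspond bijectively to open continuous homomorphisms $\Pi_V^{(p)}\to\Pi_Y^{(p)}$ over $G_K$, modulo inner automorphisms by the geometric part of $\Pi_Y^{(p)}$.
\end{theorem}

We use only the case where $K$ is finitely generated over $\mathbb{Q}$, hence sub-$p$-adic, and $V=\operatorname{Spec}F$ with $F/K$ finitely generated and $K$ algebraically closed in $F$; such a $V$ is a smooth pro-variety, the limit of the nonempty open subsets of a smooth model of $F$. Applied to $X$ alone, the theorem produces a point that induces $s$ only in the quotient $\Pi_X^{(p)}$. To recover $s$ itself we apply it to all Galois covers of $X$ and use uniqueness to glue the results.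

\begin{lemma}\label{lem:M}
If $s:G_L\to\Pi$ is open, there is a unique $k$-embedding $j:k(X)\to L$ with $j_*=s$ up to $\pi$-conjugation.
\end{lemma}

\begin{proof}
Fix a prime $p$. For $W\subset\Pi$ open let $P_W$ be the kernel of the map from $W\cap\pi$ to its maximal pro-$p$ quotient, so that $\Pi^{(p)}_{X_W}=W/P_W$. If $W$ is normal in $\Pi$, so is $P_W$. If $W\subset W'$, then $P_W\subset P_{W'}$, because the image of $W\cap\pi$ in $(W'\cap\pi)/P_{W'}$ is pro-$p$.

\emph{The levels.} Let $W\subset\Pi$ be open and normal, and let $L_W/L$ be the finite Galois extension with $G_{L_W}=s^{-1}(W)$. The image of $G_{L_W}$ in $G_k$ is $G_{k_1}$, where $k_1$ is the algebraic closure of $k$ in $L_W$, and it is normal because $G_L\to G_k$ is onto. The subgroup $W\cap\operatorname{pr}^{-1}(G_{k_1})$ is open and normal in $\Pi$, contains $s(G_{L_W})$, and so has the same preimage under $s$ and has image $G_{k_1}$ in $G_k$. Hence the open normal $W$ for which the constant field $k_W$ of $X_W$ is the algebraic closure of $k$ in $L_W$ form a cofinal set $\mathcal{W}$, and $\Pi\in\mathcal{W}$. For $W\in\mathcal{W}$ the map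 $s:G_{L_W}\to W$ is open and lies over $G_{k_W}$, and so does the map that it induces on the quotients of Theorem~\ref{thm:M}. By that theorem and \eqref{eq:jstar} there is a unique $k_W$-embedding $j_W:\Phi^W\to L_W$ that has an extension $\tilde\jmath_W$, equal to the identity on $\bar k$, with
\[
(j_W)_*\equiv s\pmod{P_W}\quad\text{on }G_{L_W}.
\]

\emph{Compatibility.} Let $W\subset W'$ in $\mathcal{W}$, and $W''=W'\cap\operatorname{pr}^{-1}(G_{k_W})$. Then $W\subset W''$, $P_{W''}=P_{W'}$, $k_{W''}=k_W$ and $\Phi^{W''}=\Phi^{W'}k_W$. The restrictions of $\tilde\jmath_W$ and of $\tilde\jmath_{W'}$ to $\Phi^{W''}$ are $k_W$-embeddings into $L_W$, and both induce homomorphisms $G_{L_W}\to W''$ congruent to $s$ modulo $P_{W''}$. By Theorem~\ref{thm:M} for $L_W/k_W$ and the curve $X_{W''}$ they are equal. So $j_W$ extends $j_{W'}$.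

\emph{Equivariance.} Let $W\in\mathcal{W}$ and $g\in G_L$, and put $\tilde\jmath\,'=g^{-1}\circ\tilde\jmath_W\circ s(g)$. It is the identity on $\bar k$, since $s(g)$ acts there as $\bar g$, and it maps $\Phi^W$ into $L_W$, since $W$ is normal and $L_W/L$ is Galois. Let $j'$ be its restriction to $\Phi^W$. For $h\in G_{L_W}$,
\[
h\,\tilde\jmath\,'=g^{-1}(ghg^{-1})\,\tilde\jmath_W\,s(g)=g^{-1}\tilde\jmath_W\,(j_W)_*(ghg^{-1})\,s(g)=\tilde\jmath\,'\,s(g)^{-1}(j_W)_*(ghg^{-1})\,s(g),
\]
so $j'_*(h)\equiv s(g)^{-1}s(ghg^{-1})s(g)=s(h)$ modulo $P_W$. By uniqueness $j'=j_W$, that is, $g\circ j_W=j_W\circ s(g)$ on $\Phi^W$.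

\emph{Conclusion.} The embeddings $j_W$ glue to an embedding $\tilde\jmath:\Phi=\bigcup_W\Phi^W\to\bar L$. It extends $j=j_\Pi:k(X)\to L$, is the identity on $\bar k=\bigcup_Wk_W$, and satisfies $g\circ\tilde\jmath=\tilde\jmath\circ s(g)$ for all $g\in G_L$. By \eqref{eq:jstar}, $j_*=s$. Two embeddings that induce $s$ up to $\pi$-conjugation induce the same class modulo $P_\Pi$, so they are equal by Theorem~\ref{thm:M}.
\end{proof}

\subsection{Proof of Theorems~\ref{thm:A} and~\ref{thm:B}}

We keep the standing assumption that $k=k'$, which changes neither the essential dimensions nor the set $X(L)$. We show that each case of Proposition~\ref{prop:tri} implies the case of Theorem~\ref{thm:B} with the same name, and that $\operatorname{ed}_kT_M\le1$ for all $M\subset\pi$ open and normal in $\Pi$.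

\medskip\noindent
\emph{Case \textup{(a)}: $N=1$.} By Lemma~\ref{lem:N1}, $T$ is defined over $k$ and $\operatorname{ced}_kT=0$.

\medskip\noindent
\emph{Case \textup{(b)}: $1\ne N\subset I_{\tilde x}$.} For $\gamma\in\Gamma$ we have $N=\gamma N\gamma^{-1}\subset I_{\tilde x}\cap I_{\gamma\tilde x}$, so $\gamma\tilde x=\tilde x$ by Lemma~\ref{lem:inertia}(ii). Thus $\Gamma\subset D_{\tilde x}$. As $\Gamma$ maps onto $G_k$, the geometric cusp $x$ of $X$ below $\tilde x$ is fixed by $G_k$, so it is $k$-rational. By Lemma~\ref{lem:N1}, $T$ is not defined over $k$. This is case (b) of Theorem~\ref{thm:B}.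

To bound $\operatorname{ed}_kT_M$ we compute $D_{\tilde x}$. The completion of $k(X)$ at $x$ is $k((t))$, with $t$ a local parameter. An embedding of $\Phi$ over $\bar k$ into an algebraic closure of $k((t))$ that induces the place $\tilde x$ gives a surjection $G_{k((t))}\to D_{\tilde x}$ over $G_k$. It maps the inertia group $\ker(G_{k((t))}\to G_k)\cong\widehat{\mathbb{Z}}(1)$ onto $I_{\tilde x}\cong\widehat{\mathbb{Z}}$. A surjective endomorphism of $\widehat{\mathbb{Z}}$ is multiplication by a unit, so this map is bijective, and
\[
D_{\tilde x}\cong G_{k((t))}\cong\widehat{\mathbb{Z}}(1)\rtimes G_k\quad\text{over }G_k,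
\]
where the splitting is the stabilizer of a compatible system of roots $t^{1/r}$. Let $r$ be the index of $I_{\tilde x}\cap M$ in $I_{\tilde x}$, so that $D_{\tilde x}/(I_{\tilde x}\cap M)\cong\mu_r\rtimes G_k$. Then $s_M$ is a composite
\[
G_L\to\mu_r\rtimes G_k\to\Pi/M
\]
of homomorphisms over $G_k$. The first is given by a cocycle $G_L\to\mu_r$. By Kummer theory it is $\mu_r$-conjugate to $g\mapsto\bigl(g(f^{1/r})/f^{1/r},\bar g\bigr)$ for some $f\in L^*$, and this factors through the homomorphism $G_{k(f)}\to\mu_r\rtimes G_k$ given by the same formula. Hence $T_M$ is defined over $k(f)$, and $\operatorname{ed}_kT_M\le1$. As in Example~\ref{ex:kummer}, the element $f$ depends on $M$, so this argument bounds $\operatorname{ced}_kT$ and not $\operatorname{ed}_kT$.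

\medskip\noindent
\emph{Case \textup{(c)}: $N$ is open in $\pi$.} Since $\Gamma\cap\pi=N$ and $\Gamma$ maps onto $G_k$, the closed subgroup $\Gamma$ has finite index $[\pi:N]$ and is open in $\Pi$. A continuous surjection of profinite groups is an open map, so $s:G_L\to\Gamma\subset\Pi$ is open. By Lemma~\ref{lem:M}, $T$ comes from a unique non-constant point of $X(L)$, given by an embedding $j:k(X)\to L$, and $s$ is conjugate to the composite $G_L\to G_{j(k(X))}\to\Pi$. So $T$, and with it every $T_M$, is defined over the field $j(k(X))$, of transcendence degree $1$.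

\medskip
Thus at least one case of Theorem~\ref{thm:B} holds. For exclusivity we check the converse implications. If $T$ is as in (a) of Theorem~\ref{thm:B}, then $N=1$ by Lemma~\ref{lem:N1}. If it is as in (b), then $N\subset D_{\tilde x}\cap\pi=I_{\tilde x}$ for some $\tilde x$, and $N\ne1$ by Lemma~\ref{lem:N1}. If $T$ comes from a non-constant point, then $L\bar k$ is a finitely generated extension of $\bar k(X)$, so $G_{L\bar k}\to G_{\bar k(X)}$ has open image; as $G_{\bar k(X)}\to\pi$ is onto, $N$ is open. The three conditions on $N$ are mutually exclusive by Proposition~\ref{prop:tri}, so exactly one case of Theorem~\ref{thm:B} holds.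

By \eqref{eq:cedM}, $\operatorname{ced}_kT\le1$ in all cases. In cases (b) and (c) we have $N\ne1$, so $\operatorname{ced}_kT=1$ by Lemma~\ref{lem:N1}. This proves Theorem~\ref{thm:B}. It gives $\operatorname{fced}_k\underline{\pi}_1(X,x_0)\le1$, and the torsor of the generic point, considered after Lemma~\ref{lem:N1}, gives equality. This proves Theorem~\ref{thm:A}. \qed

\subsection{Proof of Corollary~\ref{cor:C}}

(i) If $X$ is proper, only cases (a) and (c) occur. In these cases $T$ itself is defined over $k'$, respectively over a subfield of $L$ isomorphic to $k'(X)$.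

(ii) In characteristic $0$ we have $\pi_1(X_{\bar L})=\pi$, so $\pi_1(X_L)=\Pi\times_{G_k}G_L$, and sections of $\pi_1(X_L)\to G_L$ are the homomorphisms $s:G_L\to\Pi$ over $G_k$. The group $\pi_1(X_L)$ acts on pro-cusps through $\Pi$, so its decomposition groups are the subgroups $D_{\tilde x}\times_{G_k}G_L$. In case (c) of Theorem~\ref{thm:B} the section is therefore geometric, and in case (b) it is cuspidal. In case (a) it is, up to $\pi$-conjugation, the composite of $G_L\to G_{k'}$ with a section $s'$ over the finite extension $k'/k$. By hypothesis either $s'$ is induced by a point of $X(k')\subset X(L)$, and then so is $s$; or $s'$ has image in the decomposition group of a $k'$-rational cusp, and then so does $s$. \qed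

\begin{thebibliography}{9}

\bibitem{BLR}
Bosch, L\"utkebohmert, Raynaud, \emph{N\'eron models}.

\bibitem{Faltings}
Faltings, Invent. Math. \textbf{73} (1983).

\bibitem{FW}
Faltings, W\"ustholz et al., \emph{Rational Points}.

\bibitem{Mochizuki}
Mochizuki, \emph{The local pro-$p$ anabelian geometry of curves}, Invent. Math. \textbf{138} (1999).

\bibitem{Topics}
\emph{Topics in Anabelian Geometry}, \texttt{https://ricerca.sns.it/\allowbreak retrieve/\allowbreak e3aacdfd-f026-4c98-e053-3705fe0acb7e/\allowbreak tesi-2.pdf}

\end{thebibliography}
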